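\title{Two-sided moment bounds for Gaussian quadratic chaoses in Banach spaces}

\begin{abstract}
Let $(a_{ij})$ be a symmetric matrix with entries in a Banach space $F$ and let $g_1,\dots,g_n$ be independent standard Gaussian variables. We determine the moments of $\|\sum a_{ij}(g_ig_j-\delta_{ij})\|$ up to universal constants: the $L^p$ norm is comparable to the first moment plus three deterministic suprema with weights $\sqrt p$, $\sqrt p$ and $p$. The lower bound is known, and the upper bound confirms a conjecture. The proof reduces to one inequality for the expected supremum $\mathbb E\sup_{|x|\le1}\|\sum a_{ij}x_ig_j\|$. We obtain it by estimating from both sides the probability that two correlated Gaussian vectors produce almost the same extremal direction: Sudakov minoration makes such collisions frequent, and hypercontractivity makes them rare. We deduce bounds for decoupled chaoses with arbitrary matrices, two-sided tail bounds, and a Hanson--Wright inequality for subgaussian variables.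
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $(F,\|\cdot\|)$ be a real Banach space (a complex space is a real space with the same norm), let $(a_{ij})_{i,j\le n}$ be a matrix with entries in $F$ and $a_{ij}=a_{ji}$, and let $g=(g_1,\dots,g_n)$ be a standard Gaussian vector in $\mathbb R^n$. The quadratic chaos
\[
Q=\sum_{i,j}a_{ij}(g_ig_j-\delta_{ij})
\]
is a centered random vector in a finite-dimensional subspace of $F$. We want to know $\|Q\|_p=(\mathbb E\|Q\|^p)^{1/p}$ for all $p\ge1$, up to constants that do not depend on $F$, $n$, $(a_{ij})$ or $p$. We call such constants universal and denote them by $c,C$; their values may change from line to line. With $|\cdot|$ the Euclidean norm on $\mathbb R^n$ and $\|(x_{ij})\|_{\mathrm{HS}}=(\sum x_{ij}^2)^{1/2}$, put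
\begin{gather*}
W=\sup_{|x|\le1}\mathbb E\Big\|\sum_{i,j}a_{ij}x_ig_j\Big\|,\qquad
H=\sup_{\|(x_{ij})\|_{\mathrm{HS}}\le1}\Big\|\sum_{i,j}a_{ij}x_{ij}\Big\|,\\
\Delta=\sup_{|x|\le1,\,|y|\le1}\Big\|\sum_{i,j}a_{ij}x_iy_j\Big\|.
\end{gather*}
Thus $\Delta$ is the norm of the bilinear map defined by $(a_{ij})$, $H$ is the norm of the linear map that it defines on real arrays with the Hilbert--Schmidt norm, and $W$ is the largest mean size of the linear Gaussian sum obtained by freezing one variable at a unit vector.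

A heuristic shows why these quantities should appear. A $p$-th moment sees events of probability about $e^{-p}$. Translating $g$ by $\sqrt p\,x$ with $|x|=1$ multiplies the Gaussian density at $v$ by $e^{\sqrt p\langle x,v\rangle-p/2}$, so it is affordable at this level, and by symmetry
\[
Q(g+\sqrt p\,x)=Q(g)+2\sqrt p\sum a_{ij}x_ig_j+p\sum a_{ij}x_ix_j .
\]
This suggests the terms $\mathbb E\|Q\|$, $\sqrt p\,W$ and $p\Delta$. The fourth term is visible for $F=\mathbb R$ and $a_{ij}=\delta_{ij}$: there $Q/\sqrt{2n}$ converges in law to a standard Gaussian variable, so one expects a contribution $\sqrt p\,\sqrt n=\sqrt p\,H$, while $W\le\Delta=1$. It is known that the sum of these four terms bounds $\|Q\|_p$ from below up to a universal constant. That it also bounds $\|Q\|_p$ from above is posed as a conjecture in \cite{talk}. We prove this conjecture.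

\begin{theorem}\label{thm:main}
There is a universal constant $C$ such that for every Banach space $F$, every $n$, every symmetric $F$-valued matrix $(a_{ij})_{i,j\le n}$ and every $p\ge1$,
\[
\frac1C\big(\mathbb E\|Q\|+\sqrt p\,W+\sqrt p\,H+p\Delta\big)\le\|Q\|_p\le C\big(\mathbb E\|Q\|+\sqrt p\,W+\sqrt p\,H+p\Delta\big).
\]
\end{theorem}

For $F=\mathbb R$ and $A=(a_{ij})$ we have $H=\|A\|_{\mathrm{HS}}$, $\Delta=\|A\|_{\mathrm{op}}$, $W=\sqrt{2/\pi}\,\|A\|_{\mathrm{op}}$ and, after diagonalizing $A$, $\mathbb E|Q|\le(\mathbb EQ^2)^{1/2}=\sqrt2\,\|A\|_{\mathrm{HS}}$. The theorem then says that $\|Q\|_p$ is comparable to $\sqrt p\,\|A\|_{\mathrm{HS}}+p\|A\|_{\mathrm{op}}$, the Gaussian Hanson--Wright inequality in moment form.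

The difficulty in the upper bound is an exchange of supremum and expectation. Let $g'$ be an independent copy of $g$ and put
\[
X=\sum_{i,j}a_{ij}g_ig_j',\qquad M=\mathbb E\|X\|,\qquad S=\mathbb E\sup_{|x|\le1}\Big\|\sum_{i,j}a_{ij}x_ig_j\Big\|.
\]
The moments of $Q$ and $X$ agree up to a factor $2$, and Gaussian concentration, applied in $g$ and then in $g'$, bounds $\|X\|_p$ by $C(M+\sqrt p\,S+p\Delta)$. Here $S$ is an expected supremum, whereas $W$ is a supremum of expectations, and $S$ can be much larger than $W+H$ (Example~\ref{ex:linf}). But $\sqrt p\,S$ only has to be bounded by the whole sum $M+\sqrt p\,(W+H)+p\Delta$. Dividing by $\sqrt p$ and minimizing $M/\sqrt p+\sqrt p\,\Delta$ over $p$ leads to the following inequality, which is the heart of the paper.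

\begin{theorem}\label{thm:key}
There is a universal constant $K$ such that for every symmetric $F$-valued matrix $(a_{ij})$,
\[
S\le K\big(W+H+\sqrt{M\Delta}\big).
\]
\end{theorem}

Section~\ref{sec:tools} collects notation and Gaussian tools, and Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:key}. The examples in Section~\ref{sec:examples} show that no term in either theorem can be removed. Section~\ref{sec:model} carries out the argument for Theorem~\ref{thm:key} on diagonal matrices in $\ell_\infty^n$, and Section~\ref{sec:proof} proves it in general. Section~\ref{sec:extensions} treats non-symmetric matrices, tails and subgaussian variables.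

\section{Notation and Gaussian tools}\label{sec:tools}

We write $\gamma$ for the standard Gaussian measure on $\mathbb R^n$, $\xi$ for a standard Gaussian variable, $e_1,\dots,e_n$ for the standard basis, and $\|Z\|_p$ for the $L^p$ norm of $|Z|$ if $Z$ is real and of $\|Z\|$ if $Z$ is $F$-valued.

Duality turns the $F$-valued matrix into a set of real matrices. Let
\[
T=\big\{(\varphi(a_{ij}))_{i,j\le n}:\ \varphi\in F^*,\ \|\varphi\|\le1\big\}.
\]
This is a bounded set of real symmetric matrices, $T=-T$, and $\|\sum a_{ij}x_{ij}\|=\sup_{A\in T}\sum A_{ij}x_{ij}$. In particular $H=\sup_{A\in T}\|A\|_{\mathrm{HS}}$ and $\Delta=\sup_{A\in T}\|A\|_{\mathrm{op}}$. For $x,v\in\mathbb R^n$ put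
\begin{gather*}
\Phi(x,v)=\Big\|\sum a_{ij}x_iv_j\Big\|=\sup_{A\in T}\langle x,Av\rangle,\\
R(v)=\sup_{|x|\le1}\Phi(x,v)=\sup_{A\in T}|Av|,\qquad N(v)=\mathbb E\,\Phi(g,v).
\end{gather*}
Symmetry of the matrices gives $\Phi(x,v)=\Phi(v,x)$. So $R(v)$ is the radius and $N(v)$ the Gaussian mean width of the set $Tv=\{Av:A\in T\}$, and
\[
\|X\|=\Phi(g,g'),\quad M=\mathbb EN(g),\quad S=\mathbb ER(g),\quad W=\sup_{|v|\le1}N(v),\quad\Delta=\sup_{|v|\le1}R(v).
\]

\begin{lemma}\label{lem:basic}
\begin{enumerate}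
\item[(a)] For fixed $v$ the function $\Phi(\cdot,v)$ is $R(v)$-Lipschitz with Gaussian mean $N(v)$. The function $R$ is $\Delta$-Lipschitz with mean $S$, and $N$ is $W$-Lipschitz with mean $M$.
\item[(b)] For every real $n\times n$ matrix $A$, $\ \mathbb E|Ag|\ge\sqrt{2/\pi}\,\|A\|_{\mathrm{HS}}$.
\item[(c)] $\sqrt{2/\pi}\,\Delta\le W\le S$ and $\Delta\le H\le\sqrt{\pi/2}\,S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The three functions are seminorms, and a seminorm $f$ satisfies $|f(x)-f(y)|\le f(x-y)\le|x-y|\sup_{|v|\le1}f(v)$.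

(b) Let $A_i$ be the rows of $A$. Jensen's inequality for the Euclidean norm of the vector $(|\langle A_i,g\rangle|)_i$, whose mean is $(\sqrt{2/\pi}\,|A_i|)_i$, gives the claim.

(c) For $A\in T$ we have $\pm A\in T$, so $N(v)\ge\mathbb E|\langle g,Av\rangle|=\sqrt{2/\pi}\,|Av|$; this is the first inequality. For $|v|\le1$ we have $\Phi(g,v)=\Phi(v,g)\le R(g)$, so $W\le S$. Finally $\|A\|_{\mathrm{op}}\le\|A\|_{\mathrm{HS}}$, and $S\ge\mathbb E|Ag|\ge\sqrt{2/\pi}\,\|A\|_{\mathrm{HS}}$ by (b).
\end{proof}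

We use four standard facts.

\begin{enumerate}
\item[(F1)] \emph{Concentration.} If $f:\mathbb R^n\to\mathbb R$ is $L$-Lipschitz and $t\ge0$, then each of $\mathbb P(f(g)\ge\mathbb Ef(g)+t)$ and $\mathbb P(f(g)\le\mathbb Ef(g)-t)$ is at most $e^{-t^2/2L^2}$. Consequently $\|f(g)-\mathbb Ef(g)\|_p\le3\sqrt p\,L$ for $p\ge1$. Indeed, for $L=1$ and $Z=f(g)-\mathbb Ef(g)$ we have $\mathbb Ee^{Z^2/4}\le1+\int_0^\infty te^{-t^2/4}\,dt=3$, and $|z|^p\le(2p/e)^{p/2}e^{z^2/4}$ for all real $z$.
\item[(F2)] \emph{Sudakov minoration.} There is a universal constant $C_0$ such that every bounded nonempty $V\subset\mathbb R^n$ can be covered by at most $\exp(C_0^2w(V)^2/r^2)$ closed balls of radius $r$, where $w(V)=\mathbb E\sup_{v\in V}\langle v,g\rangle$. Note that $w(Tv)=N(v)$.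
\item[(F3)] \emph{Hypercontractivity (Nelson).} The Mehler operators $P_sf(x)=\mathbb Ef(sx+\sqrt{1-s^2}\,g)$, $s\in[0,1]$, are self-adjoint on $L^2(\gamma)$, satisfy $P_sP_t=P_{st}$, and $\|P_sf\|_{L^2(\gamma)}\le\|f\|_{L^{1+s^2}(\gamma)}$. Let $h_1,h_2$ be jointly Gaussian standard Gaussian vectors with $\operatorname{Cov}(h_1,h_2)=r\,\mathrm{Id}$, $r\in[0,1]$. Then $(h_1,h_2)$ has the law of $(h_1,rh_1+\sqrt{1-r^2}\,g)$ with $g$ independent of $h_1$, so for every Borel set $B$
\[
\mathbb P(h_1\in B,\,h_2\in B)=\langle\mathbf 1_B,P_r\mathbf 1_B\rangle=\|P_{\sqrt r}\mathbf 1_B\|_{L^2(\gamma)}^2\le\gamma(B)^{2/(1+r)} .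
\]
We use $r=\frac12$, where the bound is $\gamma(B)^{4/3}$: given $h_1\in B$, the vector $h_2$ stays in $B$ with probability at most $\gamma(B)^{1/3}$. Small sets are unstable under noise.
\item[(F4)] \emph{Gaussian tails.} $\mathbb P(\xi\ge t)\le e^{-t^2/2}$ for $t\ge0$, and $\mathbb P(\xi\ge t)\ge\frac1{\sqrt{2\pi}}\frac t{1+t^2}e^{-t^2/2}\ge\frac1{6t}e^{-t^2/2}$ for $t\ge1$. Consequently $\|\xi\|_p\ge\sqrt p\;\mathbb P(|\xi|\ge\sqrt p)^{1/p}\ge\sqrt p\,(3\sqrt p)^{-1/p}e^{-1/2}\ge\sqrt p/6$ for $p\ge1$, because $p^{1/2p}\le e^{1/2e}$ and $3e^{1/2+1/2e}<6$.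
\end{enumerate}

\section{Reduction to the expected supremum}\label{sec:reduction}

The variable $\|X\|=\Phi(g,g')$ is a Lipschitz function of $g$ when $g'$ is fixed, so (F1) applies to it. We first pass from $Q$ to $X$.

\begin{lemma}[Decoupling]\label{lem:decoupling}
For $p\ge1$, $\ \|X\|_p\le\|Q\|_p\le2\|X\|_p$. In particular $M\le\mathbb E\|Q\|\le2M$.
\end{lemma}

\begin{proof}
Since $a_{ij}=a_{ji}$, the mixed terms $-g_ig_j'$ and $g_i'g_j$ cancel in the sum below:
\[
Q(g)-Q(g')=\sum a_{ij}(g_i+g_i')(g_j-g_j')=2\sum a_{ij}\tilde g_i\tilde g_j',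
\]
where $\tilde g=(g+g')/\sqrt2$ and $\tilde g'=(g-g')/\sqrt2$ are independent standard Gaussian vectors. Hence $\|Q(g)-Q(g')\|_p=2\|X\|_p$. This is at most $2\|Q\|_p$ by the triangle inequality, and at least $\|Q\|_p$ by Jensen's inequality in $g'$, since $\mathbb EQ(g')=0$.
\end{proof}

\begin{lemma}\label{lem:elementary}
For $p\ge1$,
\[
\max\Big(M,\ \frac{\sqrt p\,S}6,\ \frac{p\Delta}{36}\Big)\le\|X\|_p\le M+3\sqrt p\,W+3\sqrt p\,S+9p\Delta .
\]
\end{lemma}

\begin{proof}
Fix $g'$. By Lemma~\ref{lem:basic}(a) and (F1), the $L^p$ norm of $\Phi(g,g')$ in $g$ is at most $N(g')+3\sqrt p\,R(g')$. Taking the $L^p$ norm in $g'$ and applying (F1) to $N$ and to $R$,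
\[
\|X\|_p\le\|N(g')\|_p+3\sqrt p\,\|R(g')\|_p\le M+3\sqrt p\,W+3\sqrt p\,\big(S+3\sqrt p\,\Delta\big).
\]
For the lower bound, $\|X\|_p\ge\|X\|_1=M$. Fix $g'$ again. For $A\in T$ we have $\Phi(g,g')\ge|\langle g,Ag'\rangle|$, whose $L^p$ norm in $g$ is $\|\xi\|_p|Ag'|$. Taking the supremum over $A$ and then the $L^p$ norm in $g'$ gives $\|X\|_p\ge\|\xi\|_p\|R(g')\|_p$. Now $\|R(g')\|_p\ge S$. Also $R(g')\ge|\langle Ax,g'\rangle|$ for $A\in T$ and $|x|\le1$, so $\|R(g')\|_p\ge\|\xi\|_p\Delta$. It remains to use $\|\xi\|_p\ge\sqrt p/6$ from (F4).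
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:key}]
\emph{Lower bound.} We have $\|Q\|_p\ge\mathbb E\|Q\|$. By Lemmas~\ref{lem:decoupling}, \ref{lem:elementary} and \ref{lem:basic}(c), $\|Q\|_p\ge\|X\|_p\ge\sqrt p\,S/6\ge c\sqrt p\,\max(W,H)$ and $\|Q\|_p\ge p\Delta/36$. So each of the four terms is at most $C\|Q\|_p$. This part does not use Theorem~\ref{thm:key}.

\emph{Upper bound.} Since $\sqrt{M\cdot p\Delta}\le\frac12(M+p\Delta)$, Theorem~\ref{thm:key} gives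
\begin{equation}\label{eq:pS}
\sqrt p\,S\le K\big(\sqrt p\,W+\sqrt p\,H+\tfrac12M+\tfrac12p\Delta\big).
\end{equation}
Lemma~\ref{lem:elementary} then yields $\|X\|_p\le C(M+\sqrt p\,W+\sqrt p\,H+p\Delta)$, and Lemma~\ref{lem:decoupling} gives $\|Q\|_p\le2\|X\|_p$ and $M\le\mathbb E\|Q\|$.
\end{proof}

\begin{corollary}\label{cor:equiv}
For symmetric $(a_{ij})$ and $p\ge1$, the quantities $M+\sqrt p\,S+p\Delta$ and $M+\sqrt p\,(W+H)+p\Delta$ are equivalent up to universal constants. That is, in the bound obtained from concentration the expected supremum $S$ can always be replaced by $W+H$.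
\end{corollary}

\begin{proof}
One direction is \eqref{eq:pS}; the other is $W+H\le(1+\sqrt{\pi/2})S$ from Lemma~\ref{lem:basic}(c).
\end{proof}

\begin{remark}\label{rem:converse}
Nothing is lost in the reduction: the upper bound of Theorem~\ref{thm:main} implies Theorem~\ref{thm:key}. Let $\Delta>0$. That bound and Lemmas~\ref{lem:decoupling} and \ref{lem:elementary} give $S\le C(M/\sqrt p+W+H+\sqrt p\,\Delta)$ for all $p\ge1$. If $M\ge\Delta$, take $p=M/\Delta$. If $M<\Delta$, take $p=1$ and use $M\le\sqrt{M\Delta}$ and $\Delta\le H$.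
\end{remark}

\section{Examples: every term is needed}\label{sec:examples}

We compute the parameters in four families. By Lemma~\ref{lem:basic}(b), $\sqrt{2m/\pi}\le\mathbb E|g|\le\sqrt m$ for a standard Gaussian vector $g$ in $\mathbb R^m$.

\begin{example}[identity matrix]\label{ex:id}
Let $F=\mathbb R$ and $a_{ij}=\delta_{ij}$. Then $T=\{t\,\mathrm{Id}:|t|\le1\}$, $R(v)=|v|$ and $S\ge\sqrt{2n/\pi}$. Further $H=\sqrt n$, $W\le\Delta=1$, $\mathbb E|Q|\le\sqrt{2n}$ and $M\le(\mathbb E\langle g,g'\rangle^2)^{1/2}=\sqrt n$.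
\end{example}

\begin{example}[one row and one column]\label{ex:l2}
Let $n\ge2$, $F=\ell_2^n$, $a_{1j}=a_{j1}=e_j$ for $j\ge2$, and let all other entries vanish. Write $\bar v$ for $v$ with its first coordinate replaced by $0$. Then $\sum a_{ij}x_iv_j=x_1\bar v+v_1\bar x$. By Cauchy--Schwarz its norm is at most $|x_1||\bar v|+|\bar x||v_1|\le|x||v|$, so $\Delta\le1$. Next $S\ge W\ge N(e_1)=\mathbb E|\bar g|\ge c\sqrt n$. Since $\sum a_{ij}x_{ij}=\sum_{j\ge2}(x_{1j}+x_{j1})e_j$, we get $H\le\sqrt2$. Finally $Q=2g_1\bar g$, so $M\le\mathbb E\|Q\|\le2\sqrt n$.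
\end{example}

\begin{example}[diagonal, $\ell_1^n$]\label{ex:l1}
Let $F=\ell_1^n$ and $a_{ij}=\delta_{ij}e_i$. Then $\mathbb E\|Q\|=n\,\mathbb E|\xi^2-1|$, $W\le\sup_{|x|\le1}\sum|x_i|=\sqrt n$, $H=\sqrt n$ and $\Delta=\sup\sum|x_iy_i|=1$.
\end{example}

\begin{example}[diagonal, $\ell_\infty^n$]\label{ex:linf}
Let $F=\ell_\infty^n$ and $a_{ij}=\delta_{ij}e_i$. Then $\Phi(x,v)=\max_k|x_kv_k|$, $R(v)=\max_k|v_k|$, $H=\Delta=1$, and $W\le1$ because $\mathbb E\max_k|x_kg_k|\le(\mathbb E\sum x_k^2g_k^2)^{1/2}=|x|$. Moreover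
\[
\frac{\sqrt{\log n}}{2C_0}\le S=\mathbb E\max_k|g_k|\le\sqrt{2\log2n},\qquad M=\mathbb E\max_k|g_kg_k'|\le S^2 .
\]
The lower bound for $S$ is (F2): a ball of radius $\frac12$ contains at most one $e_k$, so $n\le e^{4C_0^2S^2}$. The upper bound follows from $e^{\lambda S}\le\mathbb Ee^{\lambda\max_k|g_k|}\le2ne^{\lambda^2/2}$ with $\lambda=\sqrt{2\log2n}$.
\end{example}

\begin{proposition}\label{prop:necessary}
No term can be removed from the upper bound in Theorem~\ref{thm:main}: each of the four terms can exceed the sum of the other three by an unbounded factor. Likewise no term can be removed from the right side of Theorem~\ref{thm:key}.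
\end{proposition}

\begin{proof}
For $\mathbb E\|Q\|$ take Example~\ref{ex:l1} with $p=1$: this term is $cn$ and the others are at most $\sqrt n$. For $\sqrt p\,W$ take Example~\ref{ex:l2} with $p=\sqrt n$: this term is at least $cn^{3/4}$ and the others are at most $2\sqrt n$. For $\sqrt p\,H$ take Example~\ref{ex:id} with $p=\sqrt n$: this term is $n^{3/4}$ and the others are at most $\sqrt{2n}$. For $p\Delta$ take Example~\ref{ex:id} with $n=1$ and $p\to\infty$: this term is $p$ and the others are at most $\sqrt{2p}$. By the lower bound in Theorem~\ref{thm:main}, $\|Q\|_p$ is at least $1/C$ times the dominant term in each case.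

In Theorem~\ref{thm:key}, Example~\ref{ex:id} has $S\ge c\sqrt n$ and $W+\sqrt{M\Delta}\le1+n^{1/4}$, so $H$ is needed. Example~\ref{ex:l2} has $S\ge c\sqrt n$ and $H+\sqrt{M\Delta}\le\sqrt2\,(1+n^{1/4})$, so $W$ is needed. Example~\ref{ex:linf} has $S\to\infty$ and $W+H\le2$, so $\sqrt{M\Delta}$ is needed.
\end{proof}

\section{The collision argument in $\ell_\infty^n$}\label{sec:model}

Normalize $\Delta=1$. Theorem~\ref{thm:key} says: if $S$ is much larger than $W$ and $H$, then $M\ge cS^2$. Example~\ref{ex:linf} is the simplest case of this situation, and there $M\le S^2$, so the conclusion is sharp. We prove $M\ge cS^2$ in this example by the method that works in general.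

To bound $M=\mathbb E\,w(Tz)$ from below, (F2) asks us to show that for a typical Gaussian $z$ the set $Tz$ contains about $e^{cS^2}$ points at mutual distance of order $S$. We produce points of $Tz$ by perturbing $z$ and applying to $z$ the matrix that is extremal for the perturbed vector; we then have to show that two such points rarely coincide. Here and in Section~\ref{sec:proof}, $z,z',z''$ are independent standard Gaussian vectors and
\begin{equation}\label{eq:pair}
h_1=\frac{z+z'}{\sqrt2},\qquad h_2=\frac{z+z''}{\sqrt2},\qquad y=\frac{z-z'}{\sqrt2}.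
\end{equation}
The pair $(h_1,h_2)$ can be viewed in two ways. Given $z$, the vectors $h_1,h_2$ are independent and identically distributed, which gives lower bounds for coincidences by pigeonholing. Unconditionally, they are standard Gaussian with $\operatorname{Cov}(h_1,h_2)=\frac12\mathrm{Id}$, which gives upper bounds by (F3). We also use that $z=(h_1+y)/\sqrt2$ with $y$ standard Gaussian and independent of $h_1$.

Take Example~\ref{ex:linf} with $n$ so large that $S\ge20$. Let $\kappa(h)$ be the index of the coordinate of $h$ with the largest absolute value; it is unique almost surely. A \emph{collision} is the event $\kappa(h_1)=\kappa(h_2)$.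

\emph{Collisions are rare.} The cells $B_k=\{h:\kappa(h)=k\}$ have measure $1/n$. By (F3) and $S^2\le2\log2n$,
\[
\mathbb P\big(\kappa(h_1)=\kappa(h_2)\big)=\sum_{k=1}^n\mathbb P(h_1\in B_k,\,h_2\in B_k)\le n\cdot n^{-4/3}\le2^{1/3}e^{-S^2/6}.
\]

\emph{If $M$ is small, collisions are frequent.} Let $\kappa=\kappa(h_1)$. Then $|z_\kappa|\ge(R(h_1)-|y_\kappa|)/\sqrt2$, and $y_\kappa$ is standard Gaussian because $y$ is independent of $h_1$. By Chebyshev's inequality $|y_\kappa|\le2\sqrt2$ with probability at least $\frac78$, and by (F1) $R(h_1)\ge S/2$ with probability at least $1-e^{-S^2/8}$. As $S/(2\sqrt2)-2\ge S/4$ for $S\ge20$, the index $\kappa(h_1)$ belongs to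
\[
J(z)=\{k:|z_k|\ge S/4\}
\]
with probability at least $\frac34$. The point is that $J(z)$ depends on $z$ only, and its size is controlled by $N(z)$: the points $z_ke_k\in Tz$, $k\in J(z)$, are more than $S/4$ apart, so a ball of radius $S/8$ contains at most one of them, and (F2) gives $|J(z)|\le m:=\exp(C_0^2(8M)^2/(S/8)^2)$ whenever $N(z)\le8M$. The latter has probability at least $\frac78$ by Markov's inequality. Let $q(z)=\mathbb P(\kappa(h_1)\in J(z)\mid z)$. For such $z$, conditional independence and Cauchy--Schwarz give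
\[
\mathbb P\big(\kappa(h_1)=\kappa(h_2)\mid z\big)\ge\sum_{k\in J(z)}\mathbb P(\kappa(h_1)=k\mid z)^2\ge\frac{q(z)^2}m .
\]
Since $\mathbb Eq(z)^2\mathbf 1_{\{N(z)\le8M\}}\ge(\frac34-\frac18)^2\ge\frac14$, a collision has probability at least $1/4m$.

Comparing the two bounds, $e^{S^2/6}\le6m$, that is $S^2/6-\log6\le4096\,C_0^2M^2/S^2$. For $S\ge20$ the left side is at least $S^2/7$, so $M\ge cS^2$.

Two things must change in general. First, the index $\kappa(h)$ becomes the direction $\hat u(h)$ of a nearly longest vector of $Th$, equality of indices becomes closeness of directions, and $J(z)$ becomes a covering of $Tz$ by balls. Second, and this is the real difficulty, there is no given partition of $\mathbb R^n$ into cells of small measure on which the direction is constant. We replace it by random cells. Let $g$ be a further Gaussian vector and let $B_g$ be the set of $h$ with $\langle\hat u(h),g\rangle\ge S$. A fixed unit vector satisfies $\langle\cdot,g\rangle\ge S$ with probability about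 $e^{-S^2/2}$, and two very close unit vectors satisfy it together with almost the same probability. So a collision puts $h_1$ and $h_2$ in the same cell $B_g$ with probability about $e^{-S^2/2}$. The bound $\mathbb E_g\gamma(B_g)\le e^{-S^2/2}$ replaces $\sum_k\gamma(B_k)=1$, and a bound $\gamma(B_g)\le e^{-cS^2}$, valid for all but very few $g$, replaces $\gamma(B_k)=1/n$.

\section{Proof of Theorem~\ref{thm:key}}\label{sec:proof}

\subsection*{Setup}
If $\Delta=0$, then $T=\{0\}$ and $S=0$. Otherwise both sides of the inequality are homogeneous of degree one in $(a_{ij})$, so we assume $\Delta=1$. Fix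
\[
\theta=\frac1{200},\qquad\varepsilon=\frac\theta{24}=\frac1{4800},
\]
and then a universal constant $K$ so large that
\begin{equation}\label{eq:K}
K\ge\frac2\varepsilon,\qquad\delta:=\frac{64C_0^2}{\varepsilon^2K^4}\le\frac1{27648},\qquad e^{s^2/13824}>296(1+s)\ \text{ for all }s\ge\frac K2 .
\end{equation}
The order matters: $\theta$ is the closeness of directions that the hypercontractive gain can pay for, $\varepsilon S$ is the covering radius that produces this closeness, and $K$ makes the entropy at that radius small. We show that $S\le K\max(W,H,\sqrt M)$. Suppose on the contrary that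
\begin{equation}\label{eq:assume}
W<\frac SK,\qquad H<\frac SK,\qquad M<\frac{S^2}{K^2}.
\end{equation}
Since $W\ge\sqrt{2/\pi}\ge\frac12$ by Lemma~\ref{lem:basic}(c), we have $S\ge K/2$.

We need a measurable choice of a nearly extremal matrix. Let $A_1,A_2,\dots$ be a dense sequence in $T$, and let $A_h=A_k$ for the least $k$ with $|A_kh|\ge R(h)/2$. Such $k$ exists by density if $R(h)>0$, and $k=1$ works if $R(h)=0$. The sets $\{h:|A_kh|\ge R(h)/2\}$ are closed, so $h\mapsto A_h$ is Borel. Put
\[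
u(h)=A_hh,\qquad\Omega=\{h:R(h)\ge S/2\},\qquad\hat u(h)=\frac{u(h)}{|u(h)|}\quad(h\in\Omega).
\]
On $\Omega$ we have $|u(h)|\ge S/4$. As $R$ is $1$-Lipschitz with mean $S$, (F1) gives $\gamma(\Omega^c)\le e^{-S^2/8}$. With $h_1,h_2$ as in \eqref{eq:pair}, the collision event is
\[
E=\big\{h_1\in\Omega,\ h_2\in\Omega,\ |\hat u(h_1)-\hat u(h_2)|\le\theta\big\}.
\]

\subsection*{Collisions are frequent}

\begin{lemma}\label{lem:frequent}
Under \eqref{eq:assume}, $\ \mathbb P(E)\ge\frac14e^{-2\delta S^2}-2e^{-S^2/8}$.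
\end{lemma}

\begin{proof}
The vector $u(h_1)$ lies in $Th_1$, which differs from $Th_2$. To pigeonhole we need one set that depends on $z$ only, so we compare $u(h_1)$ with the point $A_{h_1}z$ of $Tz$. From $z=(h_1+y)/\sqrt2$,
\[
A_{h_1}z-\frac{u(h_1)}{\sqrt2}=\frac{A_{h_1}y}{\sqrt2},\qquad\mathbb E\big(|A_{h_1}y|^2\,\big|\,h_1\big)=\|A_{h_1}\|_{\mathrm{HS}}^2\le H^2,
\]
because $y$ is independent of $h_1$. Let $D=\{|A_{h_1}z-u(h_1)/\sqrt2|\le2H\}$ and $q(z)=\mathbb P(D\mid z)$. By Chebyshev's inequality (note $H\ge\Delta=1$), $\mathbb Eq(z)=\mathbb P(D)\ge\frac34$.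

Fix $z$ with $N(z)\le8M$. By (F2) and $M<S^2/K^2$, the set $Tz$ is covered by at most $e^{\delta S^2}$ balls of radius $\varepsilon S$, since
\[
\frac{C_0^2(8M)^2}{\varepsilon^2S^2}\le\frac{64C_0^2}{\varepsilon^2K^4}\,S^2=\delta S^2 .
\]
We have $2H<2S/K\le\varepsilon S$. So on $D$ the vector $u(h_1)/\sqrt2$ lies in one of the concentric balls of radius $2\varepsilon S$, and one of these balls contains $u(h_1)/\sqrt2$ with conditional probability at least $q(z)e^{-\delta S^2}$. Given $z$, the vectors $h_1,h_2$ are independent with the same law, so both $u(h_1)/\sqrt2$ and $u(h_2)/\sqrt2$ lie in that ball with conditional probability at least the square. As $4\sqrt2\le6$,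
\[
\mathbb P\big(|u(h_1)-u(h_2)|\le6\varepsilon S\,\big|\,z\big)\ge q(z)^2e^{-2\delta S^2}\qquad\text{whenever }N(z)\le8M .
\]
Both sides are measurable functions of $z$, so no measurable choice of the ball is needed. By Markov's inequality $\mathbb P(N(z)>8M)\le\frac18$, hence
\[
\mathbb Eq(z)^2\mathbf 1_{\{N(z)\le8M\}}\ge\big(\mathbb Eq(z)\mathbf 1_{\{N(z)\le8M\}}\big)^2\ge\big(\tfrac34-\tfrac18\big)^2\ge\tfrac14,
\]
and $\mathbb P(|u(h_1)-u(h_2)|\le6\varepsilon S)\ge\frac14e^{-2\delta S^2}$.

It remains to pass to directions. The nearest-point projection onto the closed ball of radius $S/4$ about $0$ is $1$-Lipschitz, as for every closed convex set, and it sends $u(h)$ to $\frac S4\hat u(h)$ for $h\in\Omega$. So if $h_1,h_2\in\Omega$ and $|u(h_1)-u(h_2)|\le6\varepsilon S$, then $|\hat u(h_1)-\hat u(h_2)|\le24\varepsilon=\theta$. Removing the events $h_1\notin\Omega$ and $h_2\notin\Omega$ costs $2e^{-S^2/8}$.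
\end{proof}

\subsection*{Collisions are rare}

\begin{lemma}\label{lem:rare}
Under \eqref{eq:assume}, $\ \mathbb P(E)\le72\,S\,e^{-S^2/6912}$.
\end{lemma}

\begin{proof}
Let $g$ be a standard Gaussian vector independent of $(h_1,h_2)$, and put
\[
B_g=\{h\in\Omega:\langle\hat u(h),g\rangle\ge S\},\qquad I=\mathbb P(h_1\in B_g,\,h_2\in B_g).
\]
We bound $I$ from above by fixing $g$, and from below by fixing $h_1,h_2$.

\emph{The cells are small.} If $h\in B_g$, then $\langle A_hh,g\rangle=|u(h)|\langle\hat u(h),g\rangle\ge S^2/4$, so $\Phi(h,g)=\Phi(g,h)\ge S^2/4$. This is the reason for the level $S$ in the definition of $B_g$: it makes $B_g$ a large-deviation event for $\Phi(\cdot,g)$, whose mean $N(g)$ is typically of order $M<S^2/K^2$. Let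
\[
G=\{g:N(g)\le S^2/8,\ R(g)\le3S\}.
\]
For $g\in G$ the function $\Phi(\cdot,g)$ is $3S$-Lipschitz with mean at most $S^2/8$, so (F1) gives
\[
\gamma(B_g)\le\exp\Big(-\frac{(S^2/8)^2}{2\cdot9S^2}\Big)=e^{-S^2/1152}\qquad(g\in G).
\]

\emph{The exceptional set.} Since $I$ itself is at most $e^{-S^2/2}$, the set $G^c$ must have much smaller probability than that. As $R$ is $1$-Lipschitz with mean $S$, $\mathbb P(R(g)>3S)\le e^{-2S^2}$. As $N$ is $(S/K)$-Lipschitz with mean $M\le S^2/16$,
\[
\mathbb P\big(N(g)>S^2/8\big)\le\exp\Big(-\frac{(S^2/16)^2}{2S^2/K^2}\Big)=e^{-K^2S^2/512}\le e^{-2S^2},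
\]
because $K\ge32$. Thus $\mathbb P(g\notin G)\le2e^{-2S^2}$.

\emph{Upper bound for $I$.} For fixed $h\in\Omega$ the variable $\langle\hat u(h),g\rangle$ is standard Gaussian, so Fubini's theorem and (F4) give $\mathbb E_g\gamma(B_g)\le e^{-S^2/2}$. By (F3) with $r=\frac12$, applied for each fixed $g$,
\[
I\le\mathbb E_g\gamma(B_g)^{4/3}\le e^{-S^2/3456}\,\mathbb E_g\gamma(B_g)+\mathbb P(g\notin G)\le e^{-S^2/2-S^2/3456}+2e^{-2S^2}.
\]

\emph{Lower bound for $I$.} Fix $h_1,h_2$ for which $E$ holds, and let $\sigma=\langle\hat u(h_1),\hat u(h_2)\rangle=1-\frac12|\hat u(h_1)-\hat u(h_2)|^2\ge\sigma_0:=1-\theta^2/2$. The pair $(\langle\hat u(h_1),g\rangle,\langle\hat u(h_2),g\rangle)$ has the law of $(\xi,\sigma\xi+\sqrt{1-\sigma^2}\,\xi')$ with $\xi,\xi'$ independent standard Gaussian variables. If $\xi\ge S/\sigma_0$ and $\xi'\ge0$, both coordinates are at least $S$. By (F4) and $1\le S/\sigma_0\le2S$,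
\[
\mathbb P_g(h_1\in B_g,\,h_2\in B_g)\ge\frac12\,\mathbb P(\xi\ge S/\sigma_0)\ge\frac1{24S}\,e^{-S^2/2\sigma_0^2}.
\]
The convex function $(1-s)^{-2}$ lies below its chord $1+6s$ on $[0,\frac12]$, so $\sigma_0^{-2}\le1+3\theta^2$. Therefore
\[
I\ge\frac1{24S}\,e^{-S^2/2-\frac32\theta^2S^2}\,\mathbb P(E).
\]

\emph{Comparison.} The factor $e^{-S^2/2}$ cancels, and the loss $\frac32\theta^2=\frac3{80000}$ is less than $\frac1{6912}$, half of the gain $\frac1{3456}$. Hence
\[
\mathbb P(E)\le24S\Big(e^{-S^2/3456+\frac32\theta^2S^2}+2e^{-\frac32S^2+\frac32\theta^2S^2}\Big)\le72\,S\,e^{-S^2/6912}.\qedhere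
\]
\end{proof}

\subsection*{Conclusion}
Lemmas~\ref{lem:frequent} and \ref{lem:rare} give
\[
\tfrac14e^{-2\delta S^2}\le72\,S\,e^{-S^2/6912}+2e^{-S^2/8}\le74(1+S)\,e^{-S^2/6912}.
\]
Since $2\delta\le\frac1{13824}$, this yields $e^{S^2/13824}\le296(1+S)$, which contradicts \eqref{eq:K} because $S\ge K/2$. So \eqref{eq:assume} fails, that is, $S\le K\max(W,H,\sqrt M)$ when $\Delta=1$. By homogeneity $S\le K\max(W,H,\sqrt{M\Delta})$ in general, and Theorem~\ref{thm:key} is proved. \qed

\begin{remark}[where the hypotheses enter]\label{rem:hyp}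
The bound on $H$ is used once, to keep $u(h_1)/\sqrt2$ within $\varepsilon S$ of $Tz$. In Example~\ref{ex:id}, with $A_h=\mathrm{Id}$, the set $Tz$ is a segment and needs few balls, but the error $y/\sqrt2$ has length of order $\sqrt n$, as does $u(h_1)$. The bound on $W$ makes $S$ large and makes $\{N(g)>S^2/8\}$ negligible against $e^{-S^2/2}$. In Example~\ref{ex:l2} we have $R(v)\le|v|\le|\bar v|+|v_1|$, so $\mathbb E|\bar g|\ge S-1\ge S/2$ for large $n$, and $N(v)\ge|v_1|\,\mathbb E|\bar g|$ by Jensen's inequality in $g_1$. Hence $N(g)>S^2/8$ as soon as $|g_1|>S/4$, an event of probability about $e^{-S^2/32}$. The bound on $M$ controls the entropy of $Tz$ and the mean of $\Phi(\cdot,g)$; in Example~\ref{ex:linf} it is the one that fails. The normalization $\Delta=1$ gives the concentration of $R$. Symmetry of the matrices lets the same functions $R$ and $N$ describe both $Th$ and the function $h\mapsto\langle A_hh,g\rangle\le\Phi(h,g)$.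
\end{remark}

\section{Non-symmetric matrices, tails, subgaussian variables}\label{sec:extensions}

\subsection*{Decoupled chaoses with an arbitrary matrix}

\begin{theorem}\label{thm:rect}
Let $(a_{ij})_{i\le m,\,j\le n}$ be any $F$-valued matrix, let $g\in\mathbb R^m$ and $g'\in\mathbb R^n$ be independent standard Gaussian vectors, $X=\sum a_{ij}g_ig_j'$,
\[
W_1=\sup_{|x|\le1}\mathbb E\Big\|\sum a_{ij}x_ig_j'\Big\|,\qquad W_2=\sup_{|y|\le1}\mathbb E\Big\|\sum a_{ij}g_iy_j\Big\|,
\]
and let $H,\Delta$ be defined by the formulas of Section~\ref{sec:intro}. Put $\Sigma_p=\mathbb E\|X\|+\sqrt p\,(W_1+W_2+H)+p\Delta$. Then $\Sigma_p/C\le\|X\|_p\le C\,\Sigma_p$ for all $p\ge1$.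
\end{theorem}

\begin{proof}
Let $b$ be the symmetric $(m+n)\times(m+n)$ matrix with $b_{i,m+j}=b_{m+j,i}=\frac12a_{ij}$ and zeros elsewhere. For $(G_k)=(g,g')$ we have $\sum b_{kl}(G_kG_l-\delta_{kl})=X$, because the diagonal of $b$ vanishes. So it suffices to apply Theorem~\ref{thm:main} to $b$ and to compare parameters. For $x=(x',x'')$ and $y=(y',y'')$ in $\mathbb R^m\times\mathbb R^n$,
\[
\sum b_{kl}x_ky_l=\tfrac12\sum a_{ij}x_i'y_j''+\tfrac12\sum a_{ij}y_i'x_j'' .
\]
With $y=G$ this gives $W(b)\le\frac12(W_1+W_2)$, and the choices $x''=0$ or $x'=0$ give $W(b)\ge\frac12\max(W_1,W_2)$. For unit $x,y$ we have $|x'||y''|+|y'||x''|\le1$, so $\Delta(b)\le\frac12\Delta$, and the choice $x''=0$, $y'=0$ gives equality. Finally $\sum b_{kl}x_{kl}=\sum a_{ij}\frac12(x_{i,m+j}+x_{m+j,i})$. As $(x_{kl})$ runs over the Hilbert--Schmidt unit ball, the array $\frac12(x_{i,m+j}+x_{m+j,i})$ runs over the ball of radius $1/\sqrt2$, so $H(b)=H/\sqrt2$.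
\end{proof}

\subsection*{Two-sided tail bounds}

\begin{theorem}\label{thm:tails}
Let $(a_{ij})$ be symmetric and not all zero, and let $U=W+H$. For all $t>0$,
\begin{align*}
\mathbb P\big(\|Q\|\ge C(\mathbb E\|Q\|+t)\big)&\le C\exp\Big(-\min\Big(\frac{t^2}{U^2},\frac t\Delta\Big)\Big),\\
\mathbb P\big(\|Q\|\ge\tfrac1C(\mathbb E\|Q\|+t)\big)&\ge\frac1C\exp\Big(-C\min\Big(\frac{t^2}{U^2},\frac t\Delta\Big)\Big).
\end{align*}
\end{theorem}

\begin{proof}
Let $C_1$ be the constant of Theorem~\ref{thm:main} and $p=\min(t^2/U^2,t/\Delta)$. Then $\sqrt p\,U\le t$ and $p\Delta\le t$, with equality in at least one of the two.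

\emph{Upper tail.} If $p\ge1$, then $\|Q\|_p\le C_1(\mathbb E\|Q\|+2t)$, and Markov's inequality gives $\mathbb P(\|Q\|\ge e\|Q\|_p)\le e^{-p}$. If $p<1$, then $Ce^{-p}\ge1$ for $C\ge e$.

\emph{Lower tail.} For $q\ge1$ both sides of Theorem~\ref{thm:main} give $\|Q\|_{2q}\le2C_1^2\|Q\|_q$. The Paley--Zygmund inequality $\mathbb P(Z\ge\lambda\mathbb EZ)\ge(1-\lambda)^2(\mathbb EZ)^2/\mathbb EZ^2$, for $Z=\|Q\|^q$ and $\lambda=2^{-q}$, yields
\[
\mathbb P\big(\|Q\|\ge\tfrac12\|Q\|_q\big)\ge\frac14\Big(\frac{\|Q\|_q}{\|Q\|_{2q}}\Big)^{2q}\ge\frac14\,(2C_1^2)^{-2q}.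
\]
If $p\ge1$, take $q=p$; then $\|Q\|_p\ge(\mathbb E\|Q\|+t)/C_1$. If $p<1$, take $q=1$; then $t<\max(U,\Delta)\le C_1\mathbb E\|Q\|$ by the lower bound of Theorem~\ref{thm:main} for the first moment, so $\mathbb E\|Q\|\ge(\mathbb E\|Q\|+t)/(1+C_1)$, and the probability is at least the universal constant $1/16C_1^4$.
\end{proof}

\subsection*{A Hanson--Wright inequality for subgaussian variables}

\begin{theorem}\label{thm:subg}
Let $\xi_1,\dots,\xi_n$ be independent and centered, with $\mathbb P(|\xi_i|\ge t)\le2e^{-t^2/\alpha^2}$ for $t\ge0$, and let $(a_{ij})$ be symmetric. Then for $p\ge1$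
\[
\Big\|\sum a_{ij}(\xi_i\xi_j-\mathbb E\xi_i\xi_j)\Big\|_p\le C\alpha^2\big(\mathbb E\|Q\|+\sqrt p\,W+\sqrt p\,H+p\Delta\big).
\]
\end{theorem}

We compare the left side with $\alpha^2\|X\|_p$. Below $(\varepsilon_i)$ are independent random signs, independent of all other variables, and $v_i\in F$. We use two standard facts. \emph{Symmetrization}: if $Y_i$ are independent and $(Y_i')$ is an independent copy, then
\[
\Big\|\sum v_i(Y_i-\mathbb EY_i)\Big\|_p\le\Big\|\sum v_i(Y_i-Y_i')\Big\|_p=\Big\|\sum v_i\varepsilon_i(Y_i-Y_i')\Big\|_p\le2\Big\|\sum v_i\varepsilon_iY_i\Big\|_p .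
\]
\emph{Contraction principle}: $\|\sum s_iv_i\varepsilon_i\|_p\le\|\sum v_i\varepsilon_i\|_p$ for $s\in[-1,1]^n$, since the left side is convex in $s$ and equals the right side at the vertices of the cube.

\begin{lemma}\label{lem:compare}
Let $\lambda\ge1$, let $(Y_i)$ be independent, let $(Z_i)$ be independent, and suppose $\mathbb P(|Y_i|\ge t)\le\lambda\,\mathbb P(|Z_i|\ge t)$ for $t>0$. Then $\|\sum v_i\varepsilon_iY_i\|_p\le\lambda\|\sum v_i\varepsilon_iZ_i\|_p$.
\end{lemma}

\begin{proof}
Let $\beta_i\in\{0,1\}$ be independent, independent of the rest, with $\mathbb P(\beta_i=1)=1/\lambda$. Then $\mathbb P(|\beta_iY_i|\ge t)\le\mathbb P(|Z_i|\ge t)$ for $t>0$, so the quantile function of $|\beta_iY_i|$ lies below that of $|Z_i|$. Evaluating both at the same uniform variable, independently for each $i$, we realize these variables on one space with $|\beta_iY_i|\le|Z_i|$. Because of the signs only the absolute values matter, and the contraction principle gives $\|\sum v_i\varepsilon_i\beta_iY_i\|_p\le\|\sum v_i\varepsilon_iZ_i\|_p$.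 Jensen's inequality in $\beta$ bounds the left side from below by $\lambda^{-1}\|\sum v_i\varepsilon_iY_i\|_p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:subg}]
\emph{Tail comparison.} We have $\mathbb P(|g_1|\ge s)\ge\frac15e^{-s^2}$ for $s\ge0$: for $s\ge1$ use (F4) and $s\le e^{s^2/2}$, and for $s\le1$ use $\mathbb P(|g_1|\ge1)\ge\frac13e^{-1/2}\ge\frac15$. Hence $\mathbb P(|g_1g_1'|\ge s)\ge\mathbb P(|g_1|\ge\sqrt s)^2\ge\frac1{25}e^{-2s}$. So Lemma~\ref{lem:compare} applies to $\xi_i$ and $\alpha g_i$ with $\lambda=10$, and to $\xi_i^2$ and $2\alpha^2g_ig_i'$ with $\lambda=50$.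

\emph{Diagonal part.} Let $X_d=\sum a_{ii}g_ig_i'$. The sum $\sum a_{ij}\varepsilon_i\varepsilon_jg_ig_j'$ has the law of $X$, and its expectation over $\varepsilon$ is $X_d$, so $\|X_d\|_p\le\|X\|_p$ by Jensen's inequality. Symmetrization and Lemma~\ref{lem:compare} give
\[
\Big\|\sum a_{ii}(\xi_i^2-\mathbb E\xi_i^2)\Big\|_p\le2\Big\|\sum a_{ii}\varepsilon_i\xi_i^2\Big\|_p\le200\alpha^2\|X_d\|_p\le200\alpha^2\|X\|_p .
\]

\emph{Off-diagonal part.} Here $\mathbb E\xi_i\xi_j=0$. Let $(\xi_i')$ be an independent copy of $(\xi_i)$, and put $Y=\sum_{i\ne j}a_{ij}\xi_i\xi_j$ and $Y'=\sum_{i\ne j}a_{ij}\xi_i\xi_j'$. The decoupling inequality \cite[Theorem 3.1.1]{dG} gives $\|Y\|_p\le C\|Y'\|_p$. For centered variables it has a short proof with $C=4$. Let $J$ be a uniformly random subset of $\{1,\dots,n\}$ and $Y_J=\sum_{i\in J,\,j\notin J}a_{ij}\xi_i\xi_j$. Each pair $i\ne j$ satisfies $i\in J$, $j\notin J$ with probability $\frac14$, so $Y=4\,\mathbb E_JY_J$ and $\|Y\|_p\le4\max_J\|Y_J\|_p$. For fixed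 $J$, the sum $Y_J$ has the law of $\sum_{i\in J,\,j\notin J}a_{ij}\xi_i\xi_j'$, which is the conditional expectation of $Y'$ given $(\xi_i)_{i\in J}$ and $(\xi_j')_{j\notin J}$. Thus $\|Y_J\|_p\le\|Y'\|_p$.

Given $\xi'$, the sum $Y'$ is linear in $\xi$, so symmetrization and Lemma~\ref{lem:compare} replace $\xi_i$ by $g_i$ at the cost of a factor $20\alpha$ (the vector $(\varepsilon_ig_i)$ has the law of $g$). Given $g$, the new sum is linear in $\xi'$, and the same step replaces $\xi_j'$ by $g_j'$. Therefore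
\[
\|Y\|_p\le4\,(20\alpha)^2\,\|X-X_d\|_p\le3200\,\alpha^2\|X\|_p .
\]
Adding the two parts and using $\|X\|_p\le\|Q\|_p$ (Lemma~\ref{lem:decoupling}) and Theorem~\ref{thm:main} completes the proof.
\end{proof}

\begin{thebibliography}{9}

\bibitem{dG}
de la Pe\~na and Gin\'e, \emph{Decoupling}.

\bibitem{talk}
\emph{Tail and Moment Bounds for Gaussian Chaoses in Banach Spaces},
\texttt{https://\allowbreak old.simons.berkeley.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak docs/\allowbreak 16461/\allowbreak latalasimons20.pdf}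

\end{thebibliography}
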